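# Equal cofinality as a quantifier: compactness and completeness of $L(Q^{\mathrm{ec}})$

## 1. The theorem on $L(Q^{\mathrm{ec}})$ and what it says

**Theorem A.** (1) Every theory of $L(Q^{\mathrm{ec}})$, in a vocabulary of any cardinality, all of whose finite subsets have models, has a model. (2) For every recursive vocabulary, the set of valid sentences of $L(Q^{\mathrm{ec}})$ is recursively enumerable.

The theorem is proved in ZFC. It confirms the statement "the logic $L(Q^{\mathrm{ec}})$ is compact and complete" of Conjecture 2.10 in the paper *Generalized Quantifiers And Compact Logic*. (The conjecture adds, in parentheses, an informal remark about an axiomatization parallel to another theorem of that paper; these notes do not treat it.) Let us see what the words mean.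

For a formula $\varphi(x,y)$, possibly with parameters, read $\varphi(x,y)$ as "$x<y$", and let $D_\varphi=\{y:(\exists x)\varphi(x,y)\}$ be the set it orders. We say that $\varphi$ *defines a linear order without last element on the nonempty set $D_\varphi$* if $D_\varphi\neq\emptyset$ and $\varphi\cap(D_\varphi\times D_\varphi)$ is a strict linear order of $D_\varphi$ with no last element. This is a first-order condition on $\varphi$. The cofinality of such an order is the least length of a strictly increasing cofinal sequence in it; it is an infinite regular cardinal.

**Definition 1.1.** $L(Q^{\mathrm{ec}})$ is first-order logic with one extra quantifier binding two variables in two formulas. The formula $(Q^{\mathrm{ec}}x,y)[\varphi(x,y),\psi(x,y)]$ is true exactly when $\varphi$ and $\psi$ define linear orders without last element on nonempty sets $D_\varphi$, $D_\psi$, and these two orders have the same cofinality. Otherwise it is false.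

A logic is *compact* if every theory in it, all of whose finite subsets have models, has a model. It is *complete* if it has an effective complete axiomatization, that is, if its set of valid sentences is recursively enumerable. So parts (1) and (2) of Theorem A are compactness and completeness.

Three small examples. In $(\omega,<)$ the formula $x<y$ orders $D=\{1,2,\dots\}$ (the point $0$ has no predecessor, so it drops out) with cofinality $\omega$. The sentence $(Q^{\mathrm{ec}}x,y)[\varphi,\varphi]$ says only that $\varphi$ defines a linear order without last element on a nonempty set. The sentence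
$$(Q^{\mathrm{ec}}x,y)[\varphi,\varphi]\wedge(Q^{\mathrm{ec}}x,y)[\psi,\psi]\wedge\neg(Q^{\mathrm{ec}}x,y)[\varphi,\psi]$$
has a model (take disjoint copies of $\omega$ and $\omega_1$) but no countable one, because in a countable structure every such order has cofinality $\omega$. So the quantifier is not eliminable, and it sees uncountability.

Two refinements come out of the same construction. For a class $C$ of infinite regular cardinals, $(Q^{\mathrm{cf}}_Cx,y)\varphi(x,y)$ says that $\varphi$ defines a linear order without last element on a nonempty $D_\varphi$ and that its cofinality lies in $C$.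

**Theorem B.** Let $C_1,\dots,C_k$ be classes partitioning the class of all infinite regular cardinals. Then $L(Q^{\mathrm{ec}},Q^{\mathrm{cf}}_{C_1},\dots,Q^{\mathrm{cf}}_{C_k})$ is compact iff every $C_i$ is either finite (possibly empty) or a proper class. In that case it is also complete.

**Theorem C.** Let $\kappa_0$ be the least cardinal with $\kappa_0=\aleph_{\kappa_0}$. Every satisfiable countable $L(Q^{\mathrm{ec}})$-theory has a model of cardinality $\le\kappa_0$, and some satisfiable sentence has no model of cardinality $<\kappa_0$. More generally, for infinite $\lambda$, a satisfiable theory of cardinality $\le\lambda$ has a model of cardinality at most the least $\kappa>\lambda$ with $\kappa=\aleph_\kappa$.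

**Reduction to relational vocabularies.** We may assume that vocabularies have only relation symbols. Replace function and constant symbols by relation symbols for their graphs, and let $\mathrm{Fun}$ be the set of first-order sentences saying that these relations are graphs. Every sentence $\sigma$ translates effectively to a sentence $\sigma'$ with $M\models\sigma$ iff $M'\models\sigma'$, where $M\mapsto M'$ is the obvious bijection, preserving universes, between structures of the old vocabulary and models of $\mathrm{Fun}$. So $T$ has a model iff $\{\sigma':\sigma\in T\}\cup\mathrm{Fun}$ has one, and the same holds for finite subsets (interpret symbols that do not occur arbitrarily). Also $\sigma$ is valid iff $\bigwedge\mathrm{Fun}_\sigma\to\sigma'$ is valid, where $\mathrm{Fun}_\sigma$ is the finite part of $\mathrm{Fun}$ about the symbols of $\sigma$. From now on all vocabularies of $L(Q^{\mathrm{ec}})$ are relational.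

## 2. Ultraproducts do not preserve $Q^{\mathrm{ec}}$

The first thing one tries for compactness is the ultraproduct proof: given models $M_\Delta$ of the finite subsets $\Delta$ of $T$, take $\prod M_\Delta/\mathcal D$. This needs Łoś's theorem for $Q^{\mathrm{ec}}$, and it fails.

**Example 2.1.** Let $\mathcal D$ be a nonprincipal ultrafilter on $\omega$ and let $\lambda=\mathrm{cf}(\omega^\omega/\mathcal D)$. Then $\lambda$ is uncountable: given $f_0,f_1,\dots\in\omega^\omega$, the function $h(n)=\max_{k\le n}f_k(n)+1$ is above each $f_k$ modulo $\mathcal D$. Let $M$ be a structure carrying two disjoint orders, one of type $\omega$ and one of type $\lambda$. In $M$ their cofinalities differ. In $M^\omega/\mathcal D$ the first order becomes $\omega^\omega/\mathcal D$, of cofinality $\lambda$. The second becomes $\lambda^\omega/\mathcal D$; every function $\omega\to\lambda$ is bounded, as $\lambda$ is regular and uncountable, so the constant functions are cofinal and the cofinality is again $\lambda$. Different cofinalities have become equal.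

There is a way to keep Łoś's theorem: take the ultraproduct of a piece of the *universe of sets* in which the $M_\Delta$ live. The statement "$\sigma$ holds in $M$" is then a first-order statement about the element $M$, with cofinalities computed inside the model of set theory, and Łoś's theorem applies to it. The price is that a cofinality computed inside a nonstandard model is an internal regular cardinal $\kappa$, whereas the quantifier asks about the true cofinality of the linear order formed by the elements of $\kappa$. Two internal regular cardinals may have the same true cofinality. So the whole problem becomes: *extend a model of set theory elementarily so that distinct internal regular cardinals get distinct true cofinalities.*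

## 3. A set theory $S$ that can compute cofinalities

This section fixes the set theory and the four facts we need from it. The theory must be recursive, weak enough to hold in sets of the form $H(\chi)$, and strong enough to handle cofinalities and certain ultrafilters.

**Definition 3.1.** $S$ is the following theory in the language $\{\in,<^*,\theta\}$:

- Extensionality, Foundation, Pairing, Union, Infinity;
- Separation and Collection for all formulas of this language;
- $<^*$ is a linear order of the universe, and (schema) every nonempty class definable with parameters has a $<^*$-least element;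
- $\theta$ is an infinite cardinal;
- $\mathcal P^k(\theta)$ exists, for each $k\in\mathbb N$.

**Standard models.** Let $\theta$ be an infinite cardinal, $\chi=(\beth_\omega(\theta))^+$, and let $<^*$ well-order $H(\chi)$, the set of all sets whose transitive closure has size $<\chi$. Then $(H(\chi),\in,<^*,\theta)\models S$. Indeed $\chi$ is regular, so every subset of $H(\chi)$ of size $<\chi$ is an element of $H(\chi)$. This gives Separation, and it gives Collection: choose one witness for each member of a given set; the set of chosen witnesses has size $<\chi$. Moreover $|\mathcal P^k(\theta)|=\beth_k(\theta)<\chi$, so $\mathcal P^k(\theta)\in H(\chi)$. The other axioms are clear.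

In $S$, a *regular cardinal* is an infinite limit ordinal $\kappa$ such that no function from an ordinal $<\kappa$ to $\kappa$ has unbounded range (such a $\kappa$ is a cardinal, and $\omega$ is one). Put
$$\mathrm{Reg}=\{\kappa\le\theta:\kappa\text{ regular}\}.$$
For instance, if $\theta=\aleph_\omega$ in $H(\chi)$, then $\mathrm{Reg}=\{\omega,\omega_1,\omega_2,\dots\}$.

**Lemma 3.2.** $S$ proves the following.

- (S1) The axiom of choice: every set can be well-ordered.
- (S2) If $(D,<)$ is a linear order without last element and $0<|D|\le\theta$, there is a strictly increasing cofinal map $\kappa\to D$ for a unique $\kappa\in\mathrm{Reg}$, denoted $\mathrm{cf}(D,<)$.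
- (S3) If $\rho\in\mathrm{Reg}$ (including $\rho=\omega$), a union of $<\rho$ sets of size $<\rho$ has size $<\rho$, and a supremum of $<\rho$ ordinals $<\rho$ is $<\rho$.
- (S4) If $p\in\mathbb N$, $D\subseteq\theta^p$ and $T:D\to\mathrm{Reg}$, then $X=\prod_{z\in D}T(z)$ is a nonempty set, $\mathcal P(X)$ exists, and each family of subsets of $X$ with the finite intersection property extends to an ultrafilter on $X$.

*Proof.* We work in $S$. Replacement follows from Collection and Separation, so transfinite recursion is available and every well-ordered set is isomorphic to an ordinal.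

(S1) For a set $x$, the restriction of $<^*$ to $x$ is a set by Separation, and every nonempty subset of $x$ has a $<^*$-least element. So $<^*$ well-orders $x$.

(S2) The idea is to pass to the records of an enumeration. Enumerate $D=\{d_\alpha:\alpha<\mu\}$ with $\mu=|D|\le\theta$ and let $A=\{\alpha<\mu:d_\beta<d_\alpha\text{ for all }\beta<\alpha\}$. If $d\in D$ and $\alpha$ is least with $d_\alpha\ge d$, then $d_\beta<d\le d_\alpha$ for all $\beta<\alpha$, so $\alpha\in A$. Hence $\{d_\alpha:\alpha\in A\}$ is cofinal in $D$, and $\delta=\mathrm{otp}(A)\le\mu$ has a strictly increasing cofinal map to $D$. Since $D$ is nonempty without last element, $\delta$ is a nonzero limit ordinal. Let $\kappa\le\delta\le\theta$ be the least ordinal with a strictly increasing cofinal map $h:\kappa\to\delta$; it is an infinite limit ordinal.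

It is regular. Suppose $u:\beta\to\kappa$ has unbounded range with $\beta<\kappa$. The set $\{\gamma<\beta:u(\gamma')<u(\gamma)\text{ for all }\gamma'<\gamma\}$ has order type $\le\beta$, and by the same record argument $u$ maps it increasingly and cofinally to $\kappa$. Composing with $h$ contradicts the minimality of $\kappa$.

For uniqueness, let $f:\kappa\to D$ and $g:\lambda\to D$ be increasing and cofinal with $\kappa<\lambda$ both regular. The map $\alpha\mapsto\min\{\beta:g(\beta)\ge f(\alpha)\}$ from $\kappa$ to $\lambda$ has unbounded range: given $\beta_0<\lambda$ there is $\alpha$ with $f(\alpha)>g(\beta_0)$, and its value is $>\beta_0$. This contradicts the regularity of $\lambda$.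

(S3) The second statement is the regularity of $\rho$, since an index set of size $<\rho$ is in bijection with an ordinal $<\rho$. For the first, if $\rho=\omega$ it says that finite unions of finite sets are finite. If $\rho>\omega$, let $\mu$ be the maximum of $\omega$, the size of the index set, and the supremum of the sizes of the sets. By the second statement $\mu<\rho$, and $\mu$ is an infinite cardinal. By (S1) the union has size $\le\mu\cdot\mu=\mu<\rho$.

(S4) As $T(z)\le\theta$, elements of $X$ are subsets of $\theta^p\times\theta$, which is in bijection with $\theta$. So $\mathcal P(\theta^p\times\theta)$ exists by Replacement from $\mathcal P(\theta)$, and $X$ is a set by Separation. It contains the constant function $0$. Since $X$ injects into $\mathcal P(\theta)$, the sets $\mathcal P(X)$ and $\mathcal P(\mathcal P(X))$ exist by Replacement from $\mathcal P^2(\theta)$ and $\mathcal P^3(\theta)$ (using Separation to cut down to subsets of the image). Given a family with the finite intersection property, enumerate $\mathcal P(X)=\{Y_\alpha:\alpha<\mu\}$. By recursion on $\alpha$, add $Y_\alpha$ if this preserves the finite intersection property of what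 has been collected, and add $X\setminus Y_\alpha$ otherwise, which then preserves it. The result is an ultrafilter. $\square$

## 4. Internal structures and external cofinalities

This section makes precise the reduction announced in Section 2.

Let $\mathcal W\models S$. An *internal structure* $M$ consists of a nonempty set $M\in\mathcal W$ of internal cardinality $\le\theta$ and, for each relation symbol $R$ of arity $r$, an element $R^M\in\mathcal W$ with $\mathcal W\models R^M\subseteq M^r$. (The vocabulary may be large; the assignment $R\mapsto R^M$ is not required to be in $\mathcal W$.) For an $L(Q^{\mathrm{ec}})$-formula $\varphi$ let $\varphi^M$ be its usual relativization to $M$, a first-order formula in $\{\in,<^*,\theta\}$ with parameters $M$ and the $R^M$. The clause for $(Q^{\mathrm{ec}}x,y)[\varphi,\psi]$ is: "$\varphi^M,\psi^M$ define linear orders without last element on nonempty sets $D_\varphi,D_\psi\subseteq M$, and $\mathrm{cf}(D_\varphi)=\mathrm{cf}(D_\psi)$". The map $\varphi\mapsto\varphi^M$ is effective. Write $M^{\mathcal W}$ for the real structure with universe $\{a:\mathcal W\models a\in M\}$, and $\kappa^{\mathcal W}=\{a:\mathcal W\models a\in\kappa\}$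 with the order of $\mathcal W$.

**Lemma 4.1.** Suppose $\mathrm{cf}(\kappa^{\mathcal W})\ne\mathrm{cf}(\lambda^{\mathcal W})$ for all $\kappa\ne\lambda$ in $\mathrm{Reg}^{\mathcal W}$. Then for every internal structure $M$, all formulas $\varphi$ and all $\bar a\in M^{\mathcal W}$: $\mathcal W\models\varphi^M(\bar a)$ iff $M^{\mathcal W}\models\varphi(\bar a)$.

*Proof.* Induction on $\varphi$; only the $Q^{\mathrm{ec}}$ step is not routine. By the induction hypothesis the relation that $\varphi$ defines in $M^{\mathcal W}$ is the one that $\varphi^M$ defines in $\mathcal W$, and the same for $\psi$. If the first-order conditions fail for one of them, both sides are false. If they hold, (S2) gives, in $\mathcal W$, an increasing cofinal map from $\kappa=\mathrm{cf}^{\mathcal W}(D_\varphi)$ to $D_\varphi$. It induces a real increasing map of $\kappa^{\mathcal W}$ onto a cofinal subset of the real order on $D_\varphi$, so the real cofinality of $D_\varphi$ is $\mathrm{cf}(\kappa^{\mathcal W})$. Likewise that of $D_\psi$ is $\mathrm{cf}(\lambda^{\mathcal W})$ with $\lambda=\mathrm{cf}^{\mathcal W}(D_\psi)$. If $\kappa=\lambda$ the real cofinalities agree; if $\kappa\neq\lambda$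 they differ by hypothesis. $\square$

**Remark 4.2.** A standard model $H(\chi)$ computes $\varphi^M$ correctly whenever the universe of $M$ is a subset of $\theta$: it contains all functions from ordinals $\le\theta$ to $\theta$ or to $M$, so its elements of $\mathrm{Reg}$ and its cofinalities are the real ones.

So Theorem A will follow once every $W_0\models S$ is shown to have an elementary extension to which Lemma 4.1 applies.

## 5. One regular cardinal at a time

We now try to change the cofinalities of the internal regular cardinals one after the other. One tool is needed. In a model $\mathcal W$ of $S$, let $\mathrm{Hull}(A)$ be the set of elements definable in $\mathcal W$ from finite tuples of $A$. Because every nonempty definable class has a $<^*$-least element, the Tarski–Vaught test shows that $\mathrm{Hull}(A)\prec\mathcal W$. If $e$ is definable from $\bar a$ with parameters in a set $W$, then $e=t(\bar a)$ for a *total* function $t$ definable over $W$: let $t(\bar u)$ be the $<^*$-least $v$ satisfying the defining formula at $\bar u$ if there is one, and $0$ otherwise.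

**Lemma 5.1.** Let $W\models S$ and $\lambda\in\mathrm{Reg}^W$. There is $W'\succ W$ of the form $W'=\mathrm{Hull}(W\cup\{x\})$ with $x<\lambda$ above every element of $\lambda^W$. For every such $W'$ and every $\kappa\in\mathrm{Reg}^W$ with $\kappa>\lambda$, the set $\kappa^W$ is cofinal in $\kappa^{W'}$.

*Proof.* The formulas $e<v<\lambda$, $e\in\lambda^W$, are finitely satisfiable as $\lambda$ is a limit ordinal, so some elementary extension of $W$ contains such an $x$; take the hull there. Let $e\in W'$, $e<\kappa$, $e=t(x)$ with $t$ total and definable over $W$. Put $\beta=\sup\{t(\xi)+1:\xi<\lambda,\ t(\xi)\text{ an ordinal}<\kappa\}$. By (S3) and $\lambda<\kappa$ we have $\beta<\kappa$; also $\beta\in W$ and $e<\beta$. $\square$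

The point is that $x$ is *one of fewer than $\kappa$ possible values*, so what it can reach below $\kappa$ is bounded in advance.

**Example 5.2 (finite $\mathrm{Reg}$).** Suppose $\mathrm{Reg}^{W_0}=\{\kappa_1>\kappa_2>\dots>\kappa_p\}$ is finite, for instance $\theta=\omega_{p-1}$ in $H(\chi)$. Then arbitrary infinite regular cardinals $\nu_1,\dots,\nu_p$ can be realized as $\mathrm{cf}(\kappa_i^W)$ in some $W\succ W_0$. First iterate Lemma 5.1 with $\lambda=\kappa_1$ along a chain of length $\nu_1$, taking unions at limits: the added elements are increasing and cofinal in $\kappa_1$, so its cofinality is now $\nu_1$. Then do the same with $\kappa_2$ and $\nu_2$, and so on down to $\kappa_p$. When $\kappa_i$ is treated, the larger $\kappa_h$ keep the cofinality they have, by the second part of Lemma 5.1 at each step and trivially at unions. No new members of $\mathrm{Reg}$ appear, since $\mathrm{Reg}$ has $p$ elements, with $p$ standard.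

**Example 5.3 (the order of treatment matters).** Treating a larger cardinal can destroy a smaller one. Let $\omega_1\le\theta$ and let $t:\omega_1\to\omega$ send $\delta+n$ ($\delta$ zero or limit, $n<\omega$) to $n$. The set
$$\{e<v<\omega_1:e\in\omega_1^W\}\cup\{m<t(v):m\in\omega^W\}$$
is finitely satisfiable: for finitely many conditions with largest $e$ and $m$, take $v=(e+\omega)+m+1$. So an $x$ on top of $\omega_1^W$ may bring with it a natural number $t(x)$ above all of $\omega^W$, and a cofinality prepared for $\omega$ is lost.

So the rule is: *larger cardinals first*. Now let $\theta\ge\aleph_\omega$. The plan breaks at two places.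

First, $\omega$ must be treated after $\omega_1$, which must be treated after $\omega_2$, and so on. The stages at which they are treated would form an infinite descending sequence of ordinals.

Second, and worse, new regular cardinals are born at the wrong moment. Suppose we have added $x\in\omega$ above all of $\omega^{W_0}$. Then the internal cardinal $\omega_x$ is regular, it is $\le\theta$, and it is not in $W_0$. It needs its own cofinality. By the rule, since $\omega_x>\omega$, the elements for $\omega_x$ have to be added before those for $\omega$. But $\omega_x$ does not exist until $x$, an element added for $\omega$, has been chosen.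

## 6. A dominating function in $\prod_{n}\omega_n$

Let us get past this one circle by hand. Keep $\theta\ge\aleph_\omega$ and $W_0\models S$, and work in a sufficiently saturated $\mathbb W\succ W_0$ (saturation is recalled in Section 7). Before choosing $x$ we cannot choose an element of $\omega_x$, but we can choose a *function* $f$ that will give an element of $\omega_n$ for every possible value $n$ of $x$.

Let $X=\prod_{n<\omega}\omega_n$, in the sense of $\mathbb W$. Pick $f\in X$ with $g(n)<f(n)$ for all $n<\omega$ and all $g\in X\cap W_0$. This is possible by saturation, because for finitely many $g_1,\dots,g_k$ the function $n\mapsto\max_ig_i(n)+1$ is in $X$. Only then choose $x\in\omega$, above all elements of $\omega\cap\mathrm{Hull}(W_0\cup\{f\})$, and put $y=f(x)<\omega_x$. Then *$y$ is above every $e<\omega_x$ in $\mathrm{Hull}(W_0\cup\{x\})$*: write $e=t(x)$ with $t$ total and definable over $W_0$, and let $g(n)=t(n)$ if $t(n)$ is an ordinal $<\omega_n$, and $g(n)=0$ otherwise. Then $g\in X\cap W_0$, so $e=g(x)<f(x)=y$.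

The order "larger first" is respected: the function $f$, which belongs to the larger cardinals $\omega_n$, is chosen before the natural number $x$.

One difficulty remains. We only learn that the cardinal $\omega_x$ has to be served *after* $x$ has been found, so in the construction $f$ is chosen later than $x$, although it should look as if it had been chosen earlier. Domination alone does not allow this: $f$ satisfies $f(0)<\omega$ and $f(0)>m$ for all $m\in\omega^{W_0}$, and a given $x$ need not be above $f(0)$ for a carelessly chosen $f$. The remedy is to decide in advance the complete type of each choice, by internal ultrafilters. Let $U,E\in W_0$ be ultrafilters on $\omega$ and on $X$, with all final segments in $U$ and all sets $\{v\in X:(\forall n)\,g(n)<v(n)\}$, $g\in X$, in $E$ (these exist by (S4); internally finite intersections of the listed sets are nonempty by the maximum argument). Choose $x$ in every $Y\in U\cap W_0$. Now we look for $f$ such that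

- $f\in Y$ for all $Y\in E\cap W_0$, and
- $x\in Y$ for all $Y\in U\cap\mathrm{Hull}(W_0\cup\{f\})$.

These are finitely satisfiable conditions on $f$. Indeed, choose first $f'$ in every $Y\in E\cap W_0$ and then $x'$ in every $Y\in U\cap\mathrm{Hull}(W_0\cup\{f'\})$. For each formula $\varphi$ over $W_0$, the set $\{n<\omega:\varphi(n)\}$ or its complement is in $U\cap W_0$; hence $\varphi(x)$ and $\varphi(x')$ have the same truth value. Finitely many of the conditions, written as implications "if $Y(f)\in U$ then $x\in Y(f)$" with $Y$ a total function definable over $W_0$, hold for $(f',x')$. So "there is $f$ satisfying them" is a formula over $W_0$ true of $x'$, hence true of $x$. By saturation $f$ exists, and then $f(0)<x$, because $\{n:n>f(0)\}\in U$.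

The general construction does this for all internal regular cardinals at once. A typical $\kappa$ will be computed from finitely many earlier added elements, some attached to smaller cardinals (these become the *arguments* of the function, like $x$) and some attached to larger cardinals (these enter through their own functions).

## 7. Prescribing the cofinalities of all internal regular cardinals

**Proposition 7.1.** Let $W_0\models S$ and let $|W_0|\le\lambda_0\le\lambda_1\le\cdots$ be infinite cardinals. There is a construction of $W_0\prec W_1\prec W_2\prec\cdots$ with $|W_n|\le\lambda_n$ in which, at stage $n$, after $W_n$ is built, one chooses arbitrarily an infinite regular cardinal $\nu_\kappa\le\lambda_{n+1}$ for each $\kappa\in\mathrm{Reg}^{W_n}\setminus W_{n-1}$ (with $W_{-1}=\emptyset$). Whatever choices are made, $W=\bigcup_nW_n\succ W_0$ satisfies $\mathrm{cf}(\kappa^W)=\nu_\kappa$ for all $\kappa\in\mathrm{Reg}^W$.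

The rest of this section is the proof. "Definable over $W_0$" means definable with parameters from $W_0$.

### 7.1. The saturated model

**Step 1. The place where everything happens.** This step fixes one large model in which all elements are chosen, and says which systems of conditions it can satisfy.

Let $\lambda_\omega=\sup_n\lambda_n$ and fix a $\lambda_\omega^+$-saturated $\mathbb W\succ W_0$: every finitely satisfiable set of formulas in one variable with at most $\lambda_\omega$ parameters from $\mathbb W$ is realized in $\mathbb W$. Such extensions exist by a textbook theorem. All statements about elements are evaluated in $\mathbb W$, and hulls are taken in $\mathbb W$.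

Saturation passes to many variables: *$\mathbb W$ realizes every finitely satisfiable set $\Gamma$ of formulas in variables $(v_\alpha)_{\alpha<\lambda}$, $\lambda\le\lambda_\omega$, with at most $\lambda_\omega$ parameters.* Choose $b_\alpha$ by recursion so that for each $\alpha$ every finite part of $\Gamma$ remains satisfiable after substituting $b_\beta$ for $v_\beta$, $\beta\le\alpha$. At step $\alpha$, every finite part is satisfiable after substituting the $b_\beta$ with $\beta<\alpha$, because it involves only finitely many variables and the condition holds at all earlier steps. We need $b_\alpha$ to realize the formulas in $v_\alpha$ obtained from finite conjunctions of members of $\Gamma$ by substituting $b_\beta$ for $v_\beta$ ($\beta<\alpha$) and existentially quantifying the remaining variables. These are finitely satisfiable and use at most $\lambda_\omega$ parameters, so $b_\alpha$ exists. At the end all of $\Gamma$ is satisfied.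

### 7.2. Indices, ranks and supports

**Step 2. The index sets.** For each internal regular cardinal $\kappa$ we shall add a sequence $(x_{(\kappa,i)})_{i<\nu_\kappa}$. This step sets up the indices and orders them by "larger cardinals first".

By induction on $n$ we shall define $L_n$, elements $f_l,x_l\in\mathbb W$ for $l\in L_n$, and $W_n=\mathrm{Hull}(W_0\cup\{x_l:l\in L_n\})$. Put $L_0=\emptyset$, so that $\mathrm{Hull}(W_0)=W_0$. Once $\nu_\kappa$ is chosen for all $\kappa\in\mathrm{Reg}\cap W_n$, put
$$L_{n+1}=\{(\kappa,i):\kappa\in\mathrm{Reg}\cap W_n,\ i<\nu_\kappa\}\supseteq L_n .$$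
If $|W_n|\le\lambda_n$ then $|L_{n+1}|\le\lambda_{n+1}$, hence $|W_{n+1}|\le\lambda_{n+1}$. Let $L=\bigcup_nL_n$. For $l=(\kappa,i)$ write $\kappa(l)=\kappa$. The *rank* of $\kappa$ is the least $n$ with $\kappa\in W_n$, and the rank of $l$ is the rank of $\kappa(l)$. So $L_n$ consists of the indices of rank $<n$. Order $L$ linearly by
$$(\kappa,i)<(\kappa',i')\iff\kappa>\kappa'\ \text{ or }\ (\kappa=\kappa'\text{ and }i<i').$$
Tuples indexed by a finite $F\subseteq L$ are read as $|F|$-tuples via the increasing enumeration of $F$, and $\bar x{\upharpoonright}F=(x_l)_{l\in F}$. This order need not be a well-order. That was the first obstacle of Section 5, and it will cause no harm because only finitely many indices are ever treated at once.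

**Step 3. Supports.** Each $\kappa$ is computed from finitely many added elements. This step chooses these finite sets coherently.

Call $F\subseteq L$ *closed* if $l\in F$ implies $s(\kappa(l))\subseteq F$, where $s$ is chosen as follows, by recursion on the rank. For $\kappa$ of rank $n$ choose a finite closed $s(\kappa)\subseteq L_n$ and a total function $t_\kappa$ definable over $W_0$ with
$$\kappa=t_\kappa(\bar x{\upharpoonright}s(\kappa)).$$
This is possible: $\kappa$ is in the hull of $W_0$ and finitely many $x_l$, $l\in L_n$, and a finite $F\subseteq L_n$ has the finite closed superset $F\cup\bigcup_{l\in F}s(\kappa(l))\subseteq L_n$, because for $l\in F$ the cardinal $\kappa(l)$ has rank $<n$, so $s(\kappa(l))$ is already defined and closed. Elements of $s(\kappa)$ have rank $<n$, so no $(\kappa,j)$ lies in $s(\kappa)$. Hence $s(\kappa)=s^+(\kappa)\cup s^-(\kappa)$ with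
$$s^+(\kappa)=\{m\in s(\kappa):\kappa(m)>\kappa\},\qquad s^-(\kappa)=\{m\in s(\kappa):\kappa(m)<\kappa\}.$$
Put $s(l)=s(\kappa(l))$ and $s^\pm(l)=s^\pm(\kappa(l))$. We record:

- elements of $s(l)$ have smaller rank than $l$, and $l\in L_{n+1}$ implies $s(l)\subseteq L_n$;
- elements of $s^+(l)$ precede $l$ in $L$, and elements of $s^-(l)$ follow $l$.

**Example 7.2.** If $\kappa\in W_0$ then the rank is $0$, $s(\kappa)=\emptyset$, and $t_\kappa$ is a constant. Suppose $\theta\ge\aleph_\omega$, put $x=x_{(\omega,0)}$ and $\kappa=\omega_x\notin W_0$ as in Section 6. Then one may take $s(\kappa)=s^-(\kappa)=\{(\omega,0)\}$ and $t_\kappa(u)=\omega_u$ for $u<\omega$, $t_\kappa(u)=0$ otherwise. For a support on the other side, let $\omega_{\omega+1}\le\theta$, let $m=(\omega_{\omega+1},0)$ and $x_m=\delta+n$ with $\delta$ zero or limit and $n<\omega$; *if* $\omega_n\notin W_0$, then $\kappa=\omega_n$ has rank $1$ and one may take $s(\kappa)=s^+(\kappa)=\{m\}$.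

### 7.3. Recomputing early coordinates from late ones

**Step 4. The extension operation.** The element $x_l$ will be $f_l$ evaluated at the later coordinates $\bar x{\upharpoonright}s^-(l)$. So if the functions $f_m$ are known, a whole tuple is determined by its late part. This step makes that a definable operation that can be applied to *arbitrary* late values.

Let $F$ be finite and closed and let $B$ be a final segment of $F$. For $\bar y\in\theta^B$ define $\hat y=\mathrm{Ext}_{F,B}(\bar y)$ on $F$ by $\hat y{\upharpoonright}B=\bar y$ and, for $m\in F\setminus B$ in decreasing order,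
$$\hat y(m)=f_m(\hat y{\upharpoonright}s^-(m))\ \text{ if } f_m\text{ is a function with } \hat y{\upharpoonright}s^-(m) \text{ in its domain},\qquad \hat y(m)=0\ \text{ otherwise}.$$
This is legitimate, since $s^-(m)\subseteq F$ consists of elements $>m$, where $\hat y$ is already defined. Three facts:

- (E1) $\mathrm{Ext}_{F,B}$ is definable from $\{f_m:m\in F\setminus B\}$.
- (E2) If $x_m=f_m(\bar x{\upharpoonright}s^-(m))$ for all $m\in F\setminus B$ (in particular $f_m$ is a function with this tuple in its domain) and $x_m<\theta$ for all $m\in F$, then $\mathrm{Ext}_{F,B}(\bar x{\upharpoonright}B)=\bar x{\upharpoonright}F$.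
- (E3) If $F'\subseteq F$ is closed, then $\mathrm{Ext}_{F,B}(\bar y){\upharpoonright}F'=\mathrm{Ext}_{F',B\cap F'}(\bar y{\upharpoonright}(B\cap F'))$.

(E1) is read off from the definition. (E2) and (E3) follow by downward induction on $m$; for (E3) one uses that $s^-(m)\subseteq F'$ for $m\in F'$.

### 7.4. Families of candidates and their ultrafilters

**Step 5. Names.** For each $\kappa$ we now define the family of values $\kappa$ would have had, had its smaller supports been different, and the ultrafilter from which its functions are taken. This generalizes $(\omega_n)_{n<\omega}$, $X$ and $E$ in Section 6.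

Let $\kappa$ have rank $n$ and suppose $f_m$ is defined for $m\in L_n\supseteq s(\kappa)$. Note that $s^-(\kappa)$ is a final segment of the closed set $s(\kappa)$. Let

- $T_\kappa(\bar z)=t_\kappa(\mathrm{Ext}_{s(\kappa),s^-(\kappa)}(\bar z))$ for $\bar z\in\theta^{s^-(\kappa)}$;
- $D_\kappa=\{\bar z\in\theta^{s^-(\kappa)}:T_\kappa(\bar z)\in\mathrm{Reg}\}$ and $X_\kappa=\prod_{\bar z\in D_\kappa}T_\kappa(\bar z)$;
- $E_\kappa$ be the $<^*$-least ultrafilter on $X_\kappa$ containing all sets $\{f\in X_\kappa:(\forall\bar z\in D_\kappa)\ g(\bar z)<f(\bar z)\}$ with $g\in X_\kappa$.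

These sets have the (internal) finite intersection property: for an internally finite nonempty $G\subseteq X_\kappa$, the function $\bar z\mapsto\max_{g\in G}g(\bar z)+1$ is in $X_\kappa$, since $T_\kappa(\bar z)$ is a limit ordinal for $\bar z\in D_\kappa$, and it lies above each $g\in G$ everywhere. So $E_\kappa$ exists by (S4).

The only $f$'s used are $f_m$ with $m\in s(\kappa)\setminus s^-(\kappa)=s^+(\kappa)$. So $E_\kappa=\varepsilon_\kappa(f_m:m\in s^+(\kappa))$ and similarly $X_\kappa$ and $D_\kappa$ are values at $(f_m:m\in s^+(\kappa))$ of functions definable over $W_0$. For arbitrary elements of $\mathbb W$ in place of the $f_m$, the same definition still yields an ultrafilter on the correspondingly defined product: $\mathrm{Ext}$ is defined by cases, $t_\kappa$ is total, and (S4) applies to any $D$ and $T$.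

**Example 7.3.** For $\kappa\in W_0$ we have $s^-(\kappa)=\emptyset$, so $\theta^{s^-(\kappa)}=\{\emptyset\}$, $D_\kappa=\{\emptyset\}$, $T_\kappa(\emptyset)=\kappa$. Elements of $X_\kappa$ are the functions $\{\emptyset\}\to\kappa$, in effect the elements of $\kappa$, and $E_\kappa$ is in effect an ultrafilter on $\kappa$ containing all final segments. For $\kappa=\omega_x$ as in Example 7.2, $D_\kappa=\omega$, $T_\kappa(n)=\omega_n$ and $X_\kappa=\prod_{n<\omega}\omega_n$.

**Step 6. The requirements on $f_l$ and $x_l$.** This step states what is kept true through the induction, and derives that $x_l$ lands below $\kappa(l)$.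

- $(G_n)$ For every $l\in L_n$ and every $Y\in E_{\kappa(l)}$ with $Y\in\mathrm{Hull}(W_0\cup\{f_m:m\in L_n,\ m<l\})$: $f_l\in Y$.
- $(X_n)$ $x_l=f_l(\bar x{\upharpoonright}s^-(l))$ for every $l\in L_n$, and $x_l<\kappa(l)$.

At $n=0$ there is nothing to satisfy. At stage $n$ we have $L_n$, $(f_l,x_l)_{l\in L_n}$ and $W_n$. The $\nu_\kappa$ for new $\kappa$ are chosen, $L_{n+1}$ is formed, $s(\kappa),t_\kappa$ are chosen for $\kappa$ of rank $n$, and $T_\kappa,D_\kappa,X_\kappa,E_\kappa$ are defined. Step 7 will supply $f_l$ for $l\in L_{n+1}\setminus L_n$ such that $(G_{n+1})$ holds. Then we put $x_l=f_l(\bar x{\upharpoonright}s^-(l))$ for these $l$.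

This makes sense and gives $x_l<\kappa(l)$. Let $l\in L_{n+1}\setminus L_n$ and $\kappa=\kappa(l)$. The elements $x_m$, $m\in s(l)\subseteq L_n$, are already defined, and $x_m<\kappa(m)\le\theta$ and $x_m=f_m(\bar x{\upharpoonright}s^-(m))$ by $(X_n)$. By (E2), $T_\kappa(\bar x{\upharpoonright}s^-(l))=t_\kappa(\bar x{\upharpoonright}s(l))=\kappa\in\mathrm{Reg}$, so $\bar x{\upharpoonright}s^-(l)\in D_\kappa$. Next, $X_\kappa\in E_\kappa$ and $X_\kappa\in\mathrm{Hull}(W_0\cup\{f_m:m\in s^+(l)\})$, and $s^+(l)$ precedes $l$; so $(G_{n+1})$ gives $f_l\in X_\kappa$. Hence $x_l=f_l(\bar x{\upharpoonright}s^-(l))<T_\kappa(\bar x{\upharpoonright}s^-(l))=\kappa$. So $(X_{n+1})$ holds.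

### 7.5. Existence of the functions $f_l$

**Step 7. New functions can be inserted between old ones.** Given $(f_l)_{l\in L_n}$ with $(G_n)$, we find $f_l$ for $l\in L_{n+1}\setminus L_n$ such that $(G_{n+1})$ holds. This is the general form of the last argument of Section 6. Note that $(G_{n+1})$ also asks *old* $f_l$ to be generic over *new* $f_m$ with $m<l$.

Take variables $v_l$ for $l\in L_{n+1}\setminus L_n$, and let $v_m$ stand for $f_m$ when $m\in L_n$. Let $\Gamma$ consist of the formulas
$$Y(v_{m_1},\dots,v_{m_r})\in\varepsilon_{\kappa(l)}(v_m:m\in s^+(l))\ \to\ v_l\in Y(v_{m_1},\dots,v_{m_r})$$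
for all $l\in L_{n+1}$, all $m_1,\dots,m_r<l$ in $L_{n+1}$, and all total functions $Y$ definable over $W_0$. Every element of $\mathrm{Hull}(W_0\cup\{f_m:m\in L_{n+1},m<l\})$ has the form $Y(f_{m_1},\dots,f_{m_r})$, so a realization of $\Gamma$ gives $(G_{n+1})$. As $\Gamma$ has at most $\lambda_\omega$ variables and parameters, by Step 1 it suffices to show that $\Gamma$ is finitely satisfiable.

*An auxiliary choice.* A finite part of $\Gamma$ involves only indices in some finite closed $F=\{l_1<\dots<l_p\}\subseteq L_{n+1}$. Forget the $f_m$ for the moment and choose $f'_{l_1},\dots,f'_{l_p}\in\mathbb W$ successively so that $f'_{l_k}$ belongs to every $Y\in\varepsilon_{\kappa(l_k)}(f'_m:m\in s^+(l_k))$ with $Y\in\mathrm{Hull}(W_0\cup\{f'_{l_1},\dots,f'_{l_{k-1}}\})$. Here $s^+(l_k)\subseteq\{l_1,\dots,l_{k-1}\}$, because $F$ is closed and $s^+(l_k)$ precedes $l_k$. The choice is possible by saturation: these at most $\lambda_0$ sets $Y$ belong to one internal ultrafilter, so any finitely many of them have nonempty intersection. By construction the $f'$ satisfy the given finite part of $\Gamma$ when substituted for *all* $v_l$, $l\in F$, including those with $l\in L_n$.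

*Comparison with the old functions.* Let $F_0=F\cap L_n=\{m_1<\dots<m_r\}$. It is closed, because $s(l)\subseteq L_n$ for $l\in L_n$. We claim that $(f'_m)_{m\in F_0}$ and $(f_m)_{m\in F_0}$ have the same type over $W_0$. We show by induction on $k$ that $(f'_{m_1},\dots,f'_{m_k})$ and $(f_{m_1},\dots,f_{m_k})$ have the same type over $W_0$; for $k=0$ this is trivial. Given a formula $\varphi$ over $W_0$, let
$$Y=\{v\in X_{\kappa(m_k)}:\varphi(f_{m_1},\dots,f_{m_{k-1}},v)\}.$$
Since $F_0$ is closed, $s^+(m_k)\subseteq\{m_1,\dots,m_{k-1}\}$, so $Y$ and $X_{\kappa(m_k)}\setminus Y$ are both in $\mathrm{Hull}(W_0\cup\{f_{m_1},\dots,f_{m_{k-1}}\})$. One of them is in $E_{\kappa(m_k)}$, and $f_{m_k}$ belongs to that one by $(G_n)$. Hence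
$$\varphi(f_{m_1},\dots,f_{m_k})\text{ holds}\iff Y\in E_{\kappa(m_k)} .$$
The right side is a property, definable over $W_0$, of $(f_{m_1},\dots,f_{m_{k-1}})$. The same equivalence, with the same property, holds for the $f'$: the element $f'_{m_k}$ lies in all sets of its ultrafilter that belong to the hull of $W_0$ and *all* earlier $f'_{l}$, $l\in F$, $l<m_k$, and this hull contains the hull of $W_0\cup\{f'_{m_1},\dots,f'_{m_{k-1}}\}$. By the induction hypothesis the property has the same truth value for both tuples, so $\varphi(f_{m_1},\dots,f_{m_k})$ holds iff $\varphi(f'_{m_1},\dots,f'_{m_k})$ does.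

*Conclusion.* Take the conjunction of the given finite part of $\Gamma$, with variables also for the indices in $F_0$, and quantify existentially the $v_l$ with $l\in F\setminus L_n$. The result is a formula over $W_0$ that is true of $(f'_m)_{m\in F_0}$, hence true of $(f_m)_{m\in F_0}$. So the finite part of $\Gamma$ is satisfiable, and the construction proceeds through all $n$.

**Step 8. Domination.** The only consequence of genericity needed from now on is this. For all $l\in L$:

- $(G)$ if $g\in X_{\kappa(l)}\cap\mathrm{Hull}(W_0\cup\{f_m:m\in L,\ m<l\})$, then $g(\bar z)<f_l(\bar z)$ for all $\bar z\in D_{\kappa(l)}$.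

Indeed the set $\{f\in X_{\kappa(l)}:(\forall\bar z\in D_{\kappa(l)})\ g(\bar z)<f(\bar z)\}$ is in $E_{\kappa(l)}$, and it is in this hull because $s^+(l)$ precedes $l$. Only finitely many $f_m$ are needed to define it, so $(G_n)$ applies for some $n$ and says that $f_l$ belongs to it.

### 7.6. The element $x_{(\kappa,i)}$ is above everything that came before

**Step 9. The key claim.** We show that a finite set of added elements that does not include $x_{(\kappa,j)}$ for $j\ge i$ cannot reach beyond $x_{(\kappa,i)}$ below $\kappa$. Two mechanisms cooperate. Elements attached to larger cardinals are controlled by domination, as in Section 6. Elements attached to smaller cardinals are controlled because they have few possible values, as in Lemma 5.1.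

**Claim 7.4.** Let $\kappa\in\mathrm{Reg}\cap W$, $i<\nu_\kappa$, and let $F\subseteq L$ be finite, closed, and contain no $(\kappa,j)$ with $j\ge i$. If $e\in\mathrm{Hull}(W_0\cup\{x_l:l\in F\})$ and $e<\kappa$, then $e<x_{(\kappa,i)}$.

*Proof.* Let $l_0=(\kappa,i)$. We may add $s(\kappa)$ to $F$, since $s(\kappa)$ is closed and contains no $(\kappa,j)$; so assume $s(\kappa)\subseteq F$. Let
$$A=\{m\in F:m<l_0\},\qquad B=\{m\in F:m>l_0\}.$$
As $l_0\notin F$, $F=A\cup B$, and $B$ is a final segment of $F$. If $b\in B$ then $\kappa(b)<\kappa$, since otherwise $b=(\kappa,j)$ with $j>i$. Also $s^+(\kappa)\subseteq A$ and $s^-(\kappa)\subseteq B$. Write $e=t(\bar x{\upharpoonright}F)$ with $t$ total and definable over $W_0$.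

*The remaining small coordinates.* Let $B'=B\setminus s^-(\kappa)$, enumerated as $b_1,\dots,b_p$ with nondecreasing ranks. Elements of $s(b_k)$ have rank less than that of $b_k$, hence
$$s(b_k)\cap B\subseteq s^-(\kappa)\cup\{b_1,\dots,b_{k-1}\}.$$
For $\bar z\in D_\kappa$ and $\bar w\in\theta^{B'}$ let
$$\hat y=\mathrm{Ext}_{F,B}(\bar z\cup\bar w),\qquad\rho=T_\kappa(\bar z)\in\mathrm{Reg},\qquad R_k=t_{\kappa(b_k)}(\hat y{\upharpoonright}s(b_k)).$$
So $\rho$ and $R_k$ are the values that $\kappa$ and $\kappa(b_k)$ would have if the late coordinates were $\bar z,\bar w$. By (E3) applied to the closed set $s(b_k)\subseteq F$, the value $R_k$ depends only on $\bar z$ and $w(b_1),\dots,w(b_{k-1})$.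

*Few plausible values.* Let
$$C_{\bar z}=\{\bar w\in\theta^{B'}:\text{for each }k\le p,\ R_k\text{ is an ordinal}<\rho\text{ and }w(b_k)<R_k\}.$$
Then $|C_{\bar z}|<\rho$. To see this, let $C^k$ be the set of all $w$ on $\{b_1,\dots,b_k\}$ satisfying the first $k$ conditions. Then $|C^0|=1$. And $C^k$ is the union, over $w\in C^{k-1}$, of the sets of extensions of $w$ by a value $w(b_k)<R_k$; each such set is empty if $R_k$ is not an ordinal $<\rho$, and has size $|R_k|<\rho$ otherwise. So $|C^k|<\rho$ by (S3), and $C_{\bar z}=C^p$.

*The function to be dominated.* Put
$$g(\bar z)=\sup\{t(\hat y)+1:\bar w\in C_{\bar z},\ t(\hat y)\text{ is an ordinal}<\rho\},\qquad\bar z\in D_\kappa .$$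
This is a supremum of fewer than $\rho$ ordinals below the limit ordinal $\rho$, so $g(\bar z)<\rho=T_\kappa(\bar z)$ by (S3), and $g\in X_\kappa$. By (E1), $g$ is definable over $W_0$ from the $f_m$ with $m\in F\setminus B=A$; note that $T_\kappa$ and $D_\kappa$ only need $f_m$ with $m\in s^+(\kappa)\subseteq A$, and the values $\hat y{\upharpoonright}s(b_k)$ are part of $\hat y$. So $g\in\mathrm{Hull}(W_0\cup\{f_m:m\in A\})$. All $m\in A$ precede $l_0$, so $(G)$ gives $g(\bar z)<f_{l_0}(\bar z)$ for all $\bar z\in D_\kappa$.

*The true values.* Now take $\bar z=\bar x{\upharpoonright}s^-(\kappa)$ and $\bar w=\bar x{\upharpoonright}B'$. By Step 6, $\bar z\in D_\kappa$ and $T_\kappa(\bar z)=\kappa$. By (E2), $\hat y=\bar x{\upharpoonright}F$, so $R_k=t_{\kappa(b_k)}(\bar x{\upharpoonright}s(b_k))=\kappa(b_k)<\kappa$. Also $x_{b_k}<\kappa(b_k)$. Hence $\bar w\in C_{\bar z}$. Since $e=t(\hat y)<\kappa=\rho$, we get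
$$e<g(\bar z)<f_{l_0}(\bar z)=f_{l_0}(\bar x{\upharpoonright}s^-(l_0))=x_{l_0}.\qquad\square$$

**Remark 7.5.** The models $W_n$ are generated by the values $x_l$, not by the functions $f_l$. The count of $C_{\bar z}$ shows why: $x_b$ is one of fewer than $\rho$ possible values, whereas $f_b$ ranges over a product that may be too large. For example $\prod_{n<\omega}\omega_n$, which serves $\omega_x$, has at least $\aleph_n$ elements for every $n<\omega$, hence at least $\aleph_\omega$ elements, more than $\omega_{x+1}$; so the bound (S3) could not be used for $\kappa=\omega_{x+1}$.

**Step 10. The cofinalities.** We read off Proposition 7.1 from the claim.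

$W=\bigcup_nW_n=\mathrm{Hull}(W_0\cup\{x_l:l\in L\})\prec\mathbb W$. As all the $W_n$ are hulls, $W_0\prec W_1\prec\cdots\prec W$. Let $\kappa\in\mathrm{Reg}^W$; then $(\kappa,i)\in L$ for all $i<\nu_\kappa$. For $j<i<\nu_\kappa$ the set $F=s(\kappa)\cup\{(\kappa,j)\}$ is closed, and Claim 7.4 with $e=x_{(\kappa,j)}<\kappa$ gives $x_{(\kappa,j)}<x_{(\kappa,i)}<\kappa$. Now let $e\in W$, $e<\kappa$. Then $e\in\mathrm{Hull}(W_0\cup\{x_l:l\in F\})$ for some finite closed $F\subseteq L$. As $\nu_\kappa$ is an infinite cardinal, there is $i<\nu_\kappa$ above all $j$ with $(\kappa,j)\in F$, and $e<x_{(\kappa,i)}$ by Claim 7.4. So $(x_{(\kappa,i)})_{i<\nu_\kappa}$ is increasing and cofinal in $\kappa^W$. Since $\nu_\kappa$ is regular, $\mathrm{cf}(\kappa^W)=\nu_\kappa$. This proves Proposition 7.1. $\blacksquare$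

## 8. Separating all cofinalities, and the proof of Theorem A

**Corollary 8.1.** Every $W_0\models S$ has an elementary extension $W$ in which distinct $\kappa\in\mathrm{Reg}^W$ have distinct $\mathrm{cf}(\kappa^W)$.

*Proof.* Let $\lambda_0=|W_0|$, which is infinite, and $\lambda_{n+1}=\aleph_{\lambda_n^+}$. At stage $n$ there are at most $|W_n|\le\lambda_n$ new $\kappa$. Assign to them distinct cardinals among the $\aleph_{\alpha+1}$ with $\lambda_n\le\alpha<\lambda_n^+$; there are $\lambda_n^+$ of these. They are regular, and they lie strictly between $\lambda_n$ and $\lambda_{n+1}$, since $\aleph_{\alpha+1}>\alpha\ge\lambda_n$ and $\alpha+1<\lambda_n^+$. So choices made at different stages are also distinct. Apply Proposition 7.1. $\square$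

**Proof of Theorem A(1).** We take the ultrapower of a standard model of $S$, as suggested in Section 2, and then apply Corollary 8.1. Let $T$ be a theory in a relational vocabulary $\tau$, all of whose finite subsets have models. Let $I=[T]^{<\omega}$ be the set of finite subsets of $T$, and for each $\Delta\in I$ let $M_\Delta$ be a $\tau$-structure with $M_\Delta\models\Delta$. Choose an infinite cardinal $\theta\ge|M_\Delta|$ for all $\Delta$; we may assume that the universe of each $M_\Delta$ is a subset of $\theta$. Let $\chi=(\beth_\omega(\theta))^+$ and $\mathcal H=(H(\chi),\in,<^*,\theta)\models S$. Let $\mathcal D$ be an ultrafilter on $I$ containing $\{\Delta:\sigma\in\Delta\}$ for each $\sigma\in T$; finitely many of these sets always intersect, in the set of all $\Delta$ containing the finitely many $\sigma$. Let $W_0=\mathcal H^I/\mathcal D$.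

Let $M$ be the internal structure of $W_0$ whose universe is the class of the function sending $\Delta$ to the universe of $M_\Delta$, with $R^M=[\Delta\mapsto R^{M_\Delta}]$ for $R\in\tau$. By Remark 4.2, $\mathcal H\models\sigma^{M_\Delta}$ whenever $\sigma\in\Delta$. So Łoś's theorem gives $W_0\models\sigma^M$ for each $\sigma\in T$. Let $W\succ W_0$ be as in Corollary 8.1. Then $W\models\sigma^M$ for $\sigma\in T$, and by Lemma 4.1, $M^W\models T$. $\blacksquare$

**Proof of Theorem A(2).** We express "has a model" as consistency of a recursive first-order theory. For a sentence $\sigma$ let $\sigma^\#$ be the $\{\in,<^*,\theta\}$-sentence "there is a nonempty structure $M$ for the vocabulary of $\sigma$ with $|M|\le\theta$ and $\sigma^M$". The map $\sigma\mapsto\sigma^\#$ is recursive. We claim that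
$$\sigma\text{ has a model}\iff S\cup\{\sigma^\#\}\text{ is consistent}.$$
If $\sigma$ has a model $M$, choose an infinite cardinal $\theta\ge|M|$ and assume that the universe of $M$ is a subset of $\theta$. Then $(H(\chi),\in,<^*,\theta)\models S\cup\{\sigma^\#\}$ for $\chi=(\beth_\omega(\theta))^+$, by Remark 4.2. Conversely, if $W_0\models S\cup\{\sigma^\#\}$ with witness $M$, take $W$ from Corollary 8.1. Then $W\models\sigma^M$, and $M^W\models\sigma$ by Lemma 4.1.

Hence $\sigma$ is valid iff $\neg\sigma$ has no model iff $S\vdash\neg(\neg\sigma)^\#$. As $S$ is recursive, the set of valid sentences is recursively enumerable. By the reduction in Section 1 this extends to recursive vocabularies with function and constant symbols. $\blacksquare$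

## 9. Adding the quantifiers $Q^{\mathrm{cf}}_{C_i}$: proof of Theorem B

**Step 1. An infinite set $C_i$ destroys compactness.** Suppose $C_i$ is an infinite set and let $\mu=|C_i|^+$. Let $R$ be ternary and $c_\alpha$ ($\alpha<\mu$) constants. Consider the theory
$$\{(Q^{\mathrm{cf}}_{C_i}x,y)R(c_\alpha,x,y):\alpha<\mu\}\cup\{\neg(Q^{\mathrm{ec}}x,y)[R(c_\alpha,x,y),R(c_\beta,x,y)]:\alpha\ne\beta\}.$$
A finite subset mentions finitely many $c_\alpha$. Choose for these distinct $\kappa_\alpha\in C_i$, let the universe be the largest $\kappa_\alpha$, interpret the $c_\alpha$ by distinct elements $a_\alpha$, and let $R(a_\alpha,x,y)$ mean $x<y<\kappa_\alpha$. This orders $\{y:0<y<\kappa_\alpha\}$ with cofinality $\kappa_\alpha$, so the finite subset holds. But a model of the whole theory would yield $\mu$ distinct members of $C_i$, which is impossible.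

**Step 2. The set theory $S_C$.** Now let each $C_i$ be finite or a proper class. We add to $S$ names for the traces of the $C_i$. Let $S_C$ be $S$ plus constants $P_1,\dots,P_k$ (allowed in the schemata) and the axioms "$P_1,\dots,P_k$ are pairwise disjoint with union $\mathrm{Reg}$" and, for each finite $C_i$, "$|P_i|\le|C_i|$", where $|C_i|$ is a fixed natural number. Translate $Q^{\mathrm{cf}}_{C_i}$ by "linear order without last element on a nonempty set, with $\mathrm{cf}\in P_i$". In $H(\chi)$ interpret $P_i$ by $\{\kappa\in C_i:\kappa\le\theta\}$. Since the $C_i$ partition the infinite regular cardinals, this gives a model of $S_C$, and by the reasoning of Remark 4.2 the translation is computed correctly there for structures with universe a subset of $\theta$.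

**Step 3. Choosing the $\nu_\kappa$ in the right classes.** Given $W_0\models S_C$, apply Proposition 7.1 to its $\{\in,<^*,\theta\}$-reduct. As the $P_i$ are elements of $W_0$, the extension is elementary also with the constants $P_i$. Choose $\lambda_0\ge|W_0|$ that is also $\ge$ all members of the finite $C_i$, and choose $\lambda_{n+1}>\lambda_n$ so that every proper class $C_i$ has at least $\lambda_n$ members in $(\lambda_n,\lambda_{n+1}]$.

- If $C_i$ is finite, $P_i$ has a standard finite number $\le|C_i|$ of elements, all in $W_0$. At stage $0$ assign to them distinct members of $C_i$; these are $\le\lambda_0\le\lambda_1$.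
- If $C_i$ is a proper class, assign to the new $\kappa\in P_i$ of stage $n$, of which there are at most $\lambda_n$, distinct members of $C_i\cap(\lambda_n,\lambda_{n+1}]$.

Then $\kappa\mapsto\nu_\kappa$ is injective on $\mathrm{Reg}^W$: different classes $C_i$ are disjoint, and within one proper class different stages use disjoint intervals. Also $\nu_\kappa\in C_i$ iff $W\models\kappa\in P_i$, because both the $C_i$ and the $P_i$ are partitions.

**Step 4. Conclusion.** Lemma 4.1 holds for $W$ and the extended logic: in the clause for $Q^{\mathrm{cf}}_{C_i}$, the real cofinality of $D_\varphi$ is $\mathrm{cf}(\kappa^W)=\nu_\kappa$ for $\kappa=\mathrm{cf}^W(D_\varphi)$, and it lies in $C_i$ iff $W\models\kappa\in P_i$. The proofs of Theorem A(1) and (2) now apply word for word with $S_C$, which is recursive, in place of $S$. $\blacksquare$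

## 10. Sizes of models and fixed points of $\aleph$: proof of Theorem C

**Step 1. A small model.** We start the construction from a small elementary submodel. Let $T$ be a satisfiable theory with $|T|\le\lambda$, $\lambda\ge\aleph_0$, without loss of generality in a relational vocabulary of size $\le\lambda$. Let $W_0'=(H(\chi),\in,<^*,\theta)$ be a standard model containing a model $M$ of $T$ with universe a subset of $\theta$. By the Löwenheim–Skolem theorem there is $W_0\prec W_0'$ containing $M$ and all its relations, with $|W_0|\le\lambda$. By Remark 4.2, $W_0\models\sigma^M$ for $\sigma\in T$. Carry out the proof of Corollary 8.1 with $\lambda_0=\lambda$ and $\lambda_{n+1}=\aleph_{\lambda_n^+}$. By Lemma 4.1 we get $M^W\models T$, and $|M^W|\le|W|\le\lambda_\omega=\sup_n\lambda_n$.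

**Step 2. The bound is the right fixed point.** We show that $\lambda_\omega$ is the least $\kappa>\lambda$ with $\kappa=\aleph_\kappa$. The $\lambda_n$ are strictly increasing, so $\lambda_\omega>\lambda$ and
$$\aleph_{\lambda_\omega}=\sup_n\aleph_{\lambda_n}\le\sup_n\lambda_{n+1}=\lambda_\omega\le\aleph_{\lambda_\omega}.$$
Conversely, if $\kappa=\aleph_\kappa>\lambda_n$, then $\kappa$ is a limit cardinal, so $\lambda_n^+<\kappa$ and $\lambda_{n+1}=\aleph_{\lambda_n^+}<\aleph_\kappa=\kappa$. By induction, $\kappa=\aleph_\kappa>\lambda$ implies $\lambda_\omega\le\kappa$. For $\lambda=\aleph_0$ this least $\kappa$ is $\kappa_0$, since $\aleph_0\neq\aleph_{\aleph_0}$.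

**Step 3. Sharpness.** We exhibit a sentence all of whose models have size at least $\kappa_0$. Let $\sigma_0$ be
$$\forall a\,(Q^{\mathrm{ec}}x,y)[R(a,x,y),R(a,x,y)]\ \wedge\ \forall a\,\forall b\,\big(a\ne b\to\neg(Q^{\mathrm{ec}}x,y)[R(a,x,y),R(b,x,y)]\big).$$
It has a model with universe $\kappa_0$: let $R(a,x,y)$ mean $x<y<\omega_{a+1}$. These orders have the pairwise distinct cofinalities $\aleph_{a+1}$, and $\aleph_{a+1}<\aleph_{\kappa_0}=\kappa_0$.

Now let $M\models\sigma_0$. Then $M$ is infinite, say $|M|=\aleph_\alpha$, and the elements of $M$ give $|M|$ distinct infinite regular cardinals, each $\le\aleph_\alpha$. There are $|\alpha+1|$ infinite cardinals $\le\aleph_\alpha$. So $\aleph_\alpha\le|\alpha+1|$, whence $\alpha$ is infinite and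
$$\aleph_\alpha\le|\alpha|\le\alpha\le\aleph_\alpha .$$
Thus $|M|=\alpha=\aleph_\alpha$, and $|M|\ge\kappa_0$. $\blacksquare$
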